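\title{Duplication closures of words with three different letters are not context-free}

\begin{abstract}
A duplication replaces an occurrence of a nonempty factor $z$ of a word by $zz$, with no bound on the length of $z$, and the duplication closure $w^\heartsuit$ of a word $w$ is the set of all words obtained from $w$ by finitely many duplications. We show that the duplication closure of a word over three letters need not be context-free, and that in fact $w^\heartsuit$ is not context-free as soon as $w$ contains three different letters. The proof compares upper and lower bounds for the length that duplications must spend to produce a prescribed suffix, turns the comparison into non-context-freeness by an exchange of subtrees, and passes to three letters through an encoding whose images contain only squares that come from squares of the encoded word.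
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $\Sigma$ be a finite alphabet and $\Sigma^*$ the set of finite words over $\Sigma$, with empty word $\varepsilon$. For $v,v'\in\Sigma^*$ we write $v\Rightarrow v'$, and say that $v'$ arises from $v$ by a \emph{duplication}, if $v=gzh$ and $v'=gzzh$ for some words $g,z,h$ with $z\ne\varepsilon$. No bound is placed on the length $|z|$. Let $\Rightarrow^*$ be the reflexive and transitive closure of $\Rightarrow$. The \emph{duplication closure} of a word $w$ is the language
\[
w^\heartsuit=\{v\in\Sigma^* : w\Rightarrow^* v\}.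
\]
A \emph{square} is a word $zz$ with $z\neq\varepsilon$. Read backward, a duplication deletes one half of a square, so $w^\heartsuit$ consists of the words that can be reduced to $w$ by such deletions.

Over one letter, $(a^n)^\heartsuit=\{a^i:i\ge n\}$ for $n\geq1$. Over two letters, $(ab)^\heartsuit$ is the set of all words over $\{a,b\}$ that begin with $a$ and end with $b$. Indeed, a duplication preserves the first and the last letter. Conversely, every binary word of length at least $4$ contains a square (if it avoids $aa$ and $bb$, it begins with $abab$ or $baba$), so deleting halves of squares reduces a word of the form $a\cdots b$ to $ab$, $aab$ or $abb$, and these lie in $(ab)^\heartsuit$. In both cases the closure is regular, because squares are unavoidable and the history of a word leaves no trace in it.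

Over three letters there are arbitrarily long square-free words, and this argument breaks down: $acabc$ begins with $a$, ends with $c$ and contains $b$, but it is square-free, so it is not in $(abc)^\heartsuit$. Two considerations now pull in opposite directions. The rule $z\to zz$ copies, and $\{zz: z\in\{a,b\}^*\}$ is the textbook example of a language that is not context-free. On the other hand, a copy can be overwritten by later duplications, and the closure is large: every word over $\{a,b,c\}$ is a factor of some word of $(abc)^\heartsuit$ (Lemma~\ref{lem:prepend}). The question of \cite{source} is the following.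

\begin{quote}
Is $w^\heartsuit$ context-free for every word $w$ over the alphabet $\{a,b,c\}$?
\end{quote}

The answer is negative.

\begin{theorem}\label{thm:A}
There is a word $w\in\{a,b,c\}^*$ such that $w^\heartsuit$ is not context-free.
\end{theorem}

\begin{theorem}\label{thm:B}
Let $\Sigma$ be a finite alphabet and $w_0\in\Sigma^*$ a word containing at least three different letters. Then $w_0^\heartsuit$ is not context-free. In particular, $(abc)^\heartsuit$ is not context-free.
\end{theorem}

\begin{remark}
Bovet and Varricchio \cite{BV} proved that $w^\heartsuit$ is regular for every word $w$ with at most two different letters. With Theorem~\ref{thm:B} this gives: $w^\heartsuit$ is context-free if and only if it is regular, if and only if $w$ has at most two different letters. Their result is not used in the proofs below.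
\end{remark}

Theorem~\ref{thm:B} contains Theorem~\ref{thm:A}. We prove Theorem~\ref{thm:A} first, because it follows at once from two tools that Theorem~\ref{thm:B} also needs. The first tool is a closure over $96$ letters that is not context-free: Section~\ref{sec:idea} shows the idea on a small example, Section~\ref{sec:cost} provides the length estimates, and Section~\ref{sec:interchange} the grammatical argument. The second tool is an encoding of an arbitrary alphabet into three letters that is compatible with duplication (Section~\ref{sec:encoding}). In Section~\ref{sec:B} the starting word is no longer ours to choose, and the encoded derivation has to be recovered up to errors at both ends of the word.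

\section{Overwriting a copy costs length}\label{sec:idea}

\subsection{Basic facts on duplications}

If $y=gzh\Rightarrow gzzh$, then $y$ arises from $gzzh$ by deleting either copy of $z$. The following facts are immediate from the definition.
\begin{itemize}
\item[(D1)] A duplication preserves the first letter, the last letter and the set of letters, and does not decrease the number of occurrences of any letter. It increases the number of occurrences of exactly those letters that occur in the duplicated factor.
\item[(D2)] If $y\Rightarrow^*y'$ and $y'$ is square-free, then $y=y'$.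
\item[(D3)] If $y\Rightarrow^*y'$, then $gyh\Rightarrow^*gy'h$ for all words $g,h$, and $f(y)\Rightarrow^*f(y')$ for every morphism $f$.
\end{itemize}
We write $\operatorname{lcs}(u,v)$ for the length of the longest common suffix of $u$ and $v$.

The first lemma shows that any word can be written in front of a given suffix, one letter at a time, and bounds the length that this takes.

\begin{lemma}[Prepending]\label{lem:prepend}
Let $w$ be a word, and let $u$ be a word with at most $k$ different letters, all of which occur in $w$. Then there is a word $p$ with $w\Rightarrow^*puw$ and $|puw|\le|w|+k(|u|+|w|)$.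
\end{lemma}

\begin{proof}
Suppose that a word $qP$ has been reached, where $P$ is a suffix of $uw$ with $|w|\le|P|<|uw|$, and let $d$ be the letter preceding $P$ in $uw$. Since $d$ occurs in $w$, we can write $P=sdP'$ with $d$ not occurring in $s$. Duplicating $sd$ gives
\[
q\,sd\,P'\Rightarrow q\,sd\,sd\,P'=(qs)\,dP .
\]
Starting from $q=\varepsilon$, $P=w$, we reach a word ending with $uw$ after $|u|$ steps. The length $|sd|$ added in a step is the distance in $uw$ from the new occurrence of $d$ to the next occurrence of $d$. For a fixed letter $d$ these distances sum to at most $|uw|$, and at most $k$ letters contribute.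
\end{proof}

To see a copy in a word of the closure, we let a new letter $\#$ mark where the copy was made.

\begin{lemma}[Separator]\label{lem:sep}
Let $x,X,Z$ be words without the letter $\#$, and let $Z$ be square-free. If $x\#\Rightarrow^*X\#Z\#$, then there is a word $x'$ ending with $Z$ such that $x\Rightarrow^*x'\Rightarrow^*X$.
\end{lemma}

\begin{proof}
By (D1), all words of the derivation end with $\#$, and the number of letters $\#$ rises from $1$ to $2$ in exactly one step; in all other steps the duplicated factor does not contain $\#$. The exceptional step is applied to a word $x'\#$ with $x\Rightarrow^*x'$ and duplicates a factor $s\#$ with $s$ a suffix of $x'$, which gives $x'\#s\#$. The later steps act on the two parts separately, so $x'\Rightarrow^*X$ and $s\Rightarrow^*Z$. By (D2), $s=Z$.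
\end{proof}

So the square-free word $Z$ is frozen, and it records a suffix that the left part once had. The left part need not have this suffix any more: by Lemma~\ref{lem:prepend} it can be given a different one. What the left part cannot do is change its suffix without growing.

\begin{example}\label{ex:small}
Let $x=abc$ and consider the square-free words $babc$ and $cabc$. The derivations
\[
abc\#\Rightarrow ababc\#\Rightarrow ababc\#babc\#,\qquad
abc\#\Rightarrow abcabc\#\Rightarrow abcabc\#cabc\#
\]
give words $X\#Z\#$ in which $X$ ends with $Z$ and $|X|\le6$. One more duplication gives the mixed words $ababcabc\#babc\#$ and $abcababc\#cabc\#$, with $|X|=8$. We claim that no mixed word has $|X|\le7$.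

Let $\{Z,Q\}=\{babc,cabc\}$, let $X\#Z\#\in(abc\#)^\heartsuit$ with $X$ ending with $Q$, and take $x'$ from Lemma~\ref{lem:sep}. The word $x'$ begins with $a$ and ends with $Z$. So $|x'|\ge5$ if $Z=babc$, and $|x'|\ge6$ if $Z=cabc$, because $acabc\notin(abc)^\heartsuit$. The derivation $x'\Rightarrow^*X$ contains a step $gzh\Rightarrow gzzh$ whose result ends with $Q$ while $gzh$ does not. Both words end with $zh$, so $zh$ is a proper suffix of $Q$; and $zzh$ is not a suffix of the square-free word $Q$. Hence $Q=\zeta zh$ with $\zeta$ a nonempty suffix of $z$, and $\zeta$ occurs twice in $Q$ at distance $|z|$. In $cabc$ only $c$ repeats, at distance $3$; in $babc$ only $b$ repeats, at distance $2$. So $|X|\ge5+3$ in the first case and $|X|\ge6+2$ in the second.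
\end{example}

Within the budget $|X|\le7$, then, the closure contains the two words in which the copy is intact and neither of the mixed ones. The proof repeats this on a large scale. It needs exponentially many words $Z$ of each length and a common budget for $|X|$ that suffices to produce one $Z$, but not to produce one and then overwrite it with another. A context-free grammar cannot tell so many words apart and is forced to generate a mixed word within the budget.

\subsection{Context-free languages}\label{sub:cf}

We use the following textbook facts. If $\mathcal L$ is context-free, then $\mathcal L\setminus\{\varepsilon\}$ is generated by a grammar in \emph{Chomsky normal form}: every rule has the form $E\to E'E''$ with nonterminals $E',E''$, or $E\to d$ with a terminal letter $d$. In a derivation tree, each nonterminal node therefore has two nonterminal children or a single terminal leaf as its child; the \emph{yield} of a node is the word formed by the leaves below it. If two derivation trees have nodes with the same label $E$, and the derived words are $\mathsf a_1\mathsf y_1\mathsf b_1$ and $\mathsf a_2\mathsf y_2\mathsf b_2$ with $\mathsf y_1,\mathsf y_2$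 the yields of these nodes, then exchanging the subtrees shows $\mathsf a_1\mathsf y_2\mathsf b_1\in\mathcal L$. Finally, if $\mathcal L$ is context-free, then so are the image $\pi(\mathcal L)$ and the preimage $f^{-1}(\mathcal L)$ under morphisms $\pi,f$ (erasing ones included) and the quotient $\{v:pvq\in\mathcal L\}$ by fixed words $p,q$.

\section{Sparse words and the cost of a suffix}\label{sec:cost}

In Example~\ref{ex:small}, a duplication of $z$ could lengthen the common suffix with the target $Q$ only by a word $\zeta$ that repeats in $Q$ at distance $|z|$. If all repetitions in $Q$ are far apart compared with their length, each new letter of $Q$ is expensive.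

\begin{definition}
A word $Q$ is \emph{sparse} if every factor of $Q$ of the form $\zeta\eta\zeta$ with $\zeta\ne\varepsilon$ satisfies $|\zeta\eta|\ge24|\zeta|$.
\end{definition}

Factors of sparse words are sparse, and sparse words are square-free (take $\eta=\varepsilon$). For a word $Q$ put $\lambda_Q(y)=\operatorname{lcs}(y,Q)$.

\begin{lemma}[Cost]\label{lem:cost}
Let $Q$ be sparse. If $y=gzh\Rightarrow y^+=gzzh$, then $\lambda_Q(y^+)\le\lambda_Q(y)+|z|/24$. Consequently, $y\Rightarrow^*y'$ implies
\[
|y'|-|y|\ge24\bigl(\lambda_Q(y')-\lambda_Q(y)\bigr).
\]
\end{lemma}

\begin{proof}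
Both $y$ and $y^+$ end with $zh$. If $\lambda_Q(y)<|zh|$, the first disagreement with $Q$ from the right lies in this common suffix (or $Q$ is exhausted there), and $\lambda_Q(y^+)=\lambda_Q(y)$. Otherwise $zh$ is a suffix of $Q$. As $Q$ is square-free, $zzh$ is not a suffix of $Q$, so $\lambda_Q(y^+)=|zh|+|\zeta|$ with $\zeta$ a proper suffix of $z$, and $\lambda_Q(y^+)-\lambda_Q(y)\le|\zeta|$. If $\zeta\neq\varepsilon$, write $z=\eta\zeta$. Then $\zeta zh=\zeta\eta\zeta h$ is a suffix of $Q$, and sparseness gives $|z|=|\zeta\eta|\ge24|\zeta|$. The second statement follows by summing over the steps.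
\end{proof}

By Lemma~\ref{lem:prepend}, a suffix over $k$ letters can be produced at a cost of about $k$ per letter, and by Lemma~\ref{lem:cost} a sparse suffix costs at least $24$ per letter. Producing one suffix must be cheaper than producing two, so we need sparse words over fewer than $48$ letters. Let $B=\{a_1,\dots,a_{35}\}$.

\begin{lemma}\label{lem:exist}
There are sparse words over $B$ of every length.
\end{lemma}

\begin{proof}
Let $S_n$ be the number of sparse words of length $n$ over $B$, so $S_0=1$. We prove $S_{n+1}\ge5S_n$ by induction, assuming $S_{i+1}\ge5S_i$ for all $i<n$. There are $35S_n$ words of length $n+1$ whose prefix of length $n$ is sparse. If such a word is not sparse, it has a suffix $\zeta\eta\zeta$ with $\delta:=|\zeta\eta|<24|\zeta|$. Then $|\zeta|\ge q(\delta):=\lfloor\delta/24\rfloor+1$, so each of the last $q(\delta)$ letters equals the letter $\delta$ places to its left. The word is thus determined by $\delta$ and by its prefix of length $n+1-q(\delta)$, which is sparse. So each $\delta\ge1$ accounts for at most $S_{n+1-q(\delta)}\le5^{-(q(\delta)-1)}S_n$ words. Each value $q\geq1$ equals $q(\delta)$ for at most $24$ values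 of $\delta$, so the number of words lost is at most
\[
24S_n\sum_{q\ge1}5^{-(q-1)}=24\cdot\tfrac54\,S_n=30S_n ,
\]
and $S_{n+1}\ge35S_n-30S_n$.
\end{proof}

\subsection{The starting word}

An exchange of subtrees produces words that agree with one given word on some positions and with another on the remaining ones, and such mixtures of sparse words need not be sparse. We therefore take a single sparse word and split one of its letters into two variants. Let $A=B\cup\{a_0\}$, a set of $36$ letters, and let $\psi:A^*\to B^*$ be the morphism with $\psi(a_0)=a_1$ and $\psi(a_i)=a_i$ for $i\ge1$. With new letters $e_1,\dots,e_{24},g_1,\dots,g_{35}$ put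
\[
x=e_1e_2\cdots e_{24}\;a_0\,g_1\,a_1\,g_2\,a_2\cdots g_{35}\,a_{35},\qquad|x|=24+36+35=95 .
\]
All letters of $x$ are distinct. The word $x$ supplies the letters of $A$ for Lemma~\ref{lem:prepend}; the letters $e_i$ and $g_i$ are there so that appending $x$ does not spoil sparseness.

\begin{lemma}\label{lem:Ux}
If $U\in A^*$ and $\psi(U)$ is sparse, then $Ux$ is sparse.
\end{lemma}

\begin{proof}
Let $\zeta\eta\zeta$ be a factor of $Ux$ with $\zeta\neq\varepsilon$. The letters $e_i,g_i$ occur once in $Ux$, so $\zeta\in A^*$. Since $x$ begins with $e_1$ and no two letters of $A$ are adjacent in $x$, each of the two occurrences of $\zeta$ lies in $U$ or is a single letter of $x$. They do not both lie in $x$, whose letters are distinct. If both lie in $U$, then $\psi(\zeta)\psi(\eta)\psi(\zeta)$ is a factor of $\psi(U)$, and $\psi$ preserves lengths, so $|\zeta\eta|\ge24|\zeta|$. Otherwise the first lies in $U$ and the second in $x$; then $|\zeta|=1$ and $\eta$ contains $e_1\cdots e_{24}$, so $|\zeta\eta|\ge25$.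
\end{proof}

\subsection{The test words}

For each $N$ fix a sparse word $T_N\in B^*$ of length $N$. Renaming letters preserves sparseness, so we may assume that $a_1$ is a most frequent letter among the last $\lfloor N/4\rfloor$ letters of $T_N$. Let $F$ be the set of positions of $a_1$ among these last letters and $m=|F|$. Let $\mathcal U_N$ be the set of words obtained from $T_N$ by replacing $a_1$ with $a_0$ at an arbitrary subset of the positions in $F$. Then:
\begin{itemize}
\item[(U1)] $|\mathcal U_N|=2^m$ with $m\ge\lfloor N/4\rfloor/35$;
\item[(U2)] $Ux$ is sparse for every $U\in\mathcal U_N$, by Lemma~\ref{lem:Ux}, since $\psi(U)=T_N$;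
\item[(U3)] $\operatorname{lcs}(U,U')<N/4$ for distinct $U,U'\in\mathcal U_N$;
\item[(U4)] a word of length $N$ that agrees at each position with $U_1$ or with $U_2$, where $U_1,U_2\in\mathcal U_N$, lies in $\mathcal U_N$.
\end{itemize}
Two members of $\mathcal U_N$ have the same first three quarters. This does not help in overwriting one by the other: $\lambda_Q$ stops at the first disagreement from the right, so by (U3) more than $3N/4$ letters have to be paid for again. Producing $U$ and then $U'$ costs about $24N+18N=42N$.

Put $\beta_N=95+36(N+95)$. By Lemma~\ref{lem:prepend} with $w=x$ and $k=36$, for each $U\in\mathcal U_N$ we can fix a word $X_U$ such that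
\[
x\Rightarrow^*X_U,\qquad X_U\text{ ends with }Ux,\qquad|X_U|\le\beta_N .
\]
For an integer $r\ge0$ let $\Gamma_r$ consist of the $95$ letters of $x$, which we call \emph{ordinary}, and of new letters $\#,\kappa_1,\dots,\kappa_r$, which we call \emph{special}. Let $\kappa=\kappa_1\cdots\kappa_r$; this tail is empty for Theorem~\ref{thm:A} and is needed only in Section~\ref{sec:B}. The \emph{test words} are
\[
D_U=X_U\,\#\,Ux\,\#\,\kappa\qquad(U\in\mathcal U_N).
\]
We have $D_U\in(x\#\kappa)^\heartsuit$: derive $X_U\#\kappa$ and duplicate the factor $Ux\#$. This factor has length $N+96$, so here it matters that the length of duplications is unbounded.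

\section{An interchange argument and a large alphabet}\label{sec:interchange}

We exchange subtrees whose yields occupy the same positions in words of the same length. This keeps the separators in place and keeps $|X|$ within the budget $\beta_N$.

\begin{proposition}\label{prop:inter}
Let $r\ge0$ and let $\mathcal L\subseteq\Gamma_r^*$ satisfy the following two conditions.
\begin{itemize}
\item[(i)] $D_U\in\mathcal L$ for all $N$ and all $U\in\mathcal U_N$.
\item[(ii)] There is $N_0$ such that for all $N\ge N_0$ and $U,U'\in\mathcal U_N$: if $X$ is a word over the ordinary letters that ends with $U'x$ and satisfies $|X|\le\beta_N$ and $X\#Ux\#\kappa\in\mathcal L$, then $U=U'$.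
\end{itemize}
Then $\mathcal L$ is not context-free.
\end{proposition}

\begin{proof}
Suppose that $\mathcal L\setminus\{\varepsilon\}$ is generated by a grammar in Chomsky normal form with $n_0$ nonterminals. Let $N\ge N_0$ be so large that $m\ge1$; one more condition on $N$ follows below. For each $U\in\mathcal U_N$ fix a derivation tree of $D_U$. The word $D_U$ contains $Ux$ twice, as a suffix of $X_U$ and between the separators. Mark the $m$ positions $L_1<\dots<L_m$ that correspond to $F$ in the first copy and the $m$ positions $R_1<\dots<R_m$ that correspond to $F$ in the second.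

Start at the root, which has $2m$ marked leaves below it. A nonterminal node with more than $m\ge1$ marked leaves has two nonterminal children; move to one with the larger number of marked leaves, and stop at the first node with at most $m$. This node carries a nonterminal $E$, and its number $\gamma$ of marked leaves satisfies $m/2<\gamma\le m$, since its parent has more than $m$. Write $D_U=\mathsf a\mathsf y\mathsf b$ with $\mathsf y$ the yield of this node, and classify $U$ by the quadruple $(E,|\mathsf a|,|\mathsf y|,|\mathsf b|)$. As $|D_U|\le N':=\beta_N+N+97+r$, there are at most $n_0(N'+1)^3$ classes. By (U1), $m$ grows linearly in $N$, so $2^{m/2}>n_0(N'+1)^3$ for large $N$, and then some class $\mathcal C$ has more than $2^{m/2}$ members.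

The words $D_U$ with $U\in\mathcal C$ have the same length. Hence the words $X_U$ have the same length, and the separators, the marked positions and the window occupied by $\mathsf y$ are the same for all members of $\mathcal C$. The window contains $\gamma\le m$ consecutive terms of the sequence $L_1,\dots,L_m,R_1,\dots,R_m$, in which $L_i$ and $R_i$ are $m$ places apart. So it never contains both $L_i$ and $R_i$, and the set $I$ of indices $i$ for which it contains one of them has $\gamma>m/2$ elements. If all members of $\mathcal C$ had the same letters at the positions of $F$ indexed by $I$, then $|\mathcal C|\le2^{m-\gamma}<2^{m/2}$. So there are $U_1,U_2\in\mathcal C$ that differ at some index $i\in I$.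

Write $D_{U_j}=\mathsf a_j\mathsf y_j\mathsf b_j$ and let $D=\mathsf a_1\mathsf y_2\mathsf b_1\in\mathcal L$. At each position, $D$ carries the letter of $D_{U_1}$ or that of $D_{U_2}$. By (U4), $D=X\#Ux\#\kappa$, where $X$ consists of ordinary letters, $|X|=|X_{U_1}|\le\beta_N$, $X$ ends with $U'x$, and $U,U'\in\mathcal U_N$. Of the positions $L_i$ and $R_i$, one lies in the window and carries the letter of $U_2$, and the other carries the letter of $U_1$. So $U\ne U'$, contrary to (ii).
\end{proof}

\begin{theorem}\label{thm:large}
The language $(x\#)^\heartsuit\subseteq\Gamma_0^*$ is not context-free.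
\end{theorem}

\begin{proof}
We apply Proposition~\ref{prop:inter} with $r=0$. Condition (i) was verified at the end of Section~\ref{sec:cost}. For (ii), let $x\#\Rightarrow^*X\#Ux\#$ with $X$ as in (ii), and suppose $U\ne U'$. Put $Q=Ux$ and $Q'=U'x$, both sparse by (U2). Lemma~\ref{lem:sep} gives a word $x'$ ending with $Q$ such that $x\Rightarrow^*x'\Rightarrow^*X$. Since $\lambda_Q(x)=95$ and $\lambda_Q(x')=N+95$, Lemma~\ref{lem:cost} gives $|x'|\ge95+24N$. Since $\lambda_{Q'}(x')=95+\operatorname{lcs}(U,U')<95+N/4$ by (U3) and $\lambda_{Q'}(X)=N+95$, it also gives $|X|\ge|x'|+18N\ge95+42N$. With $|X|\le\beta_N=95+36N+3420$ we obtain $6N\le3420$. So (ii) holds with $N_0=571$.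
\end{proof}

\section{An encoding into three letters}\label{sec:encoding}

Let $\Gamma=\{\gamma_1,\dots,\gamma_M\}$ be an alphabet. We look for a morphism $f:\Gamma^*\to\{a,b,c\}^*$ with $f^{-1}(f(w)^\heartsuit)=w^\heartsuit$. Reading a derivation $f(w)\Rightarrow^*f(V)$ backward, we need that deleting half of any square in an image $f(W)$ gives an image $f(W')$ with $W'\Rightarrow W$. There are two difficulties.

First, the length $|z|$ of a square $zz$ in $f(W)$ should be a multiple of the common length $H$ of the blocks $f(\gamma_i)$. We enforce this by planting short synchronizing words at fixed places in each block and filling the rest with material that avoids them. Second, a square that starts inside a block compares only parts of blocks. If three blocks have the form $uv$, $u'v$, $u'v'$, their product contains the square $(vu')^2$, although the three encoded letters may be distinct. We therefore write the identity of a letter twice in its block, so that every cut of a block leaves one complete record in the prefix or in the suffix.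

\subsection{A square-free word avoiding $aba$ and $cbc$}

Let $\mathbf t=\mathbf t_0\mathbf t_1\cdots=0110100110010110\cdots$ be the Thue--Morse word, the fixed point beginning with $0$ of the morphism $\theta:0\mapsto01,\ 1\mapsto10$. By a theorem of Thue (1912), $\mathbf t$ is \emph{overlap-free}: it has no factor $\xi y\xi y\xi$ with $\xi$ a letter and $y$ a word. In particular $111$ is not a factor, so cutting $\mathbf t$ before each $0$ factorizes it into the words $\varphi(a)=0$, $\varphi(b)=01$, $\varphi(c)=011$. Let $\mathbf v$ be the infinite word with $\varphi(\mathbf v)=\mathbf t$: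
\[
\mathbf v=cbacabcbabcacba\cdots .
\]

\begin{lemma}\label{lem:v}
The word $\mathbf v$ is square-free, has no factor $aba$ or $cbc$, has the factors $baca$, $cacb$, $bcac$, $acab$, and is uniformly recurrent: each factor $y$ of $\mathbf v$ occurs in every sufficiently long factor of $\mathbf v$.
\end{lemma}

\begin{proof}
For every factor $y$ of $\mathbf v$, the word $\varphi(y)0$ is a factor of $\mathbf t$. A square $zz$ in $\mathbf v$ would give the factor $\varphi(z)\varphi(z)0$, which is an overlap because $\varphi(z)$ begins with $0$. The factors $aba$ and $cbc$ would give the factors $00100$ and $01101011$ of $\mathbf t$, with two occurrences of $00$ at distance $3$ and two occurrences of $11$ at distance $5$. But $\mathbf t=\theta(\mathbf t)$ is a product of the words $01$ and $10$, so $00$ and $11$ occur only at odd positions, hence at even distances. The four factors occur in the displayed prefix, at positions $1,10,9,2$ counted from $0$.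

For uniform recurrence, consider $\mathbf t$ first. A factor $u$ of $\mathbf t$ lies in some prefix $\theta^k(0)$. Every factor of $\mathbf t$ of length $4\cdot2^k$ contains three consecutive complete terms of the factorization $\mathbf t=\theta^k(\mathbf t_0)\theta^k(\mathbf t_1)\cdots$, and one of them is $\theta^k(0)$ because $111$ is not a factor of $\mathbf t$. Now let $y$ be a factor of $\mathbf v$, and let $\varphi(y)0$ occur in all factors of $\mathbf t$ of length $R$. If $y'$ is a factor of $\mathbf v$ of length $R$, then $\varphi(y')0$ has length greater than $R$ and so contains $\varphi(y)0$. The letters $0$ mark exactly the starts of the images of letters, so in this occurrence the images of the letters of $y$ coincide with images of consecutive letters of $y'$, and $y$ is a factor of $y'$.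
\end{proof}

\begin{lemma}\label{lem:Y}
For each $M$ there are $\ell\ge20$ and $M$ distinct factors $Y_1,\dots,Y_M$ of $\mathbf v$ of length $\ell$ that begin with $baca$ and end with $cacb$. There are also $\ell'\ge20$ and $M$ distinct factors $Y_1',\dots,Y_M'$ of $\mathbf v$ of length $\ell'$ that begin with $bcac$ and end with $acab$.
\end{lemma}

\begin{proof}
Choose $R$ such that every factor of $\mathbf v$ of length $R$ contains the four words, and let $L=\max(20,9^{R+1}M)$. In a factor $y$ of $\mathbf v$ of length $L+2R$, choose an occurrence of $baca$ in the prefix of length $R$ and one of $cacb$ in the suffix of length $R$. This gives $y=y_1Yy_2$ with $|y_1|,|y_2|\le R$, $|Y|\geq L$, and $Y$ beginning with $baca$ and ending with $cacb$. By the theorem of Morse and Hedlund, an infinite word that is not eventually periodic has at least $n+1$ factors of each length $n$; this applies to $\mathbf v$, which is square-free. So there are more than $L$ words $y$, and fewer than $(3^{R+1})^2$ pairs $(y_1,y_2)$. Some pair belongs to at least $M$ words $y$, and their middle parts $Y$ are distinct and of equal length. The same argument with $bcac$ and $acab$ gives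 the words $Y'_i$.
\end{proof}

\subsection{The morphism and its signals}

Define
\[
f(\gamma_i)=acbca\;Y_i\;cabac\;Y_i',\qquad H=|f(\gamma_i)|=\ell+\ell'+10 .
\]
We call the words $f(\gamma_i)$ \emph{blocks} and the displayed words $acbca$, $cabac$ \emph{cores}. The blocks are distinct and of equal length, so $f$ is injective on $\Gamma^*$; moreover each of $Y_i$ and $Y_i'$ alone determines $\gamma_i$.

Fix $W\in\Gamma^*$. To avoid special cases at the ends, we embed $f(W)$ in the bi-infinite word $\tau=\cdots f(\gamma_1)f(\gamma_1)\,f(W)\,f(\gamma_1)f(\gamma_1)\cdots$ with positions in $\mathbb Z$. We write $\tau[i]$ for the letter at position $i$ and $\tau[i,j)$ for the factor on the positions $i,\dots,j-1$. A \emph{signal} is a position $\sigma$ with $\tau[\sigma,\sigma+3)=aba$ (type $\mathsf a$) or $cbc$ (type $\mathsf c$); an interval \emph{contains} the signal $\sigma$ if it contains $[\sigma,\sigma+3)$.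

Consider a core $acbca$ and let $\mu$ be the position of the penultimate letter of the word $Y'$ preceding it. Since $Y'$ ends with $acab$ and the following $Y$ begins with $baca$, the factor $P=\tau[\mu-2,\mu+11)$ is the following word, with the core at offsets $2,\dots,6$:
\begin{equation}\label{eq:P}
\begin{array}{c|ccccccccccccc}
i&-2&-1&0&1&2&3&4&5&6&7&8&9&10\\\hline
\tau[\mu+i]&a&c&a&b&a&c&b&c&a&b&a&c&a
\end{array}
\end{equation}
For a core $cabac$ let $\nu$ be the position of the penultimate letter of the preceding $Y$. Then $\tau[\nu-2,\nu+11)=cacb\,cabac\,bcac$ is $P$ with $a$ and $c$ exchanged. More generally, exchanging $a$ and $c$ in $\tau$ gives a word of the same shape, in which the roles of $(\mu,Y,\ell)$ and $(\nu,Y',\ell')$ are interchanged: the words between the cores are still square-free, avoid $aba$ and $cbc$, have length at least $20$ and have the required first and last four letters. We call this symmetry the \emph{swap}.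

A factor of $\tau$ of length $3$ either lies in some $Y_i$ or $Y_i'$, and is then neither $aba$ nor $cbc$, or meets a core. The seven factors meeting the core in \eqref{eq:P} start at $\mu,\dots,\mu+6$ and are $aba,bac,acb,cbc,bca,cab,aba$. With the swap, the signals are exactly the positions
\[
\mu\ (\mathsf a),\quad\mu+3\ (\mathsf c),\quad\mu+6\ (\mathsf a),\qquad\nu\ (\mathsf c),\quad\nu+3\ (\mathsf a),\quad\nu+6\ (\mathsf c).
\]
The word $Y$ after the core in \eqref{eq:P} starts at $\mu+7$, so the next $\nu$ is $\mu+\ell+5$, and the $\mu$ following $\nu$ is $\nu+\ell'+5$. Enumerate the signals in increasing order as $\sigma_t$, $t\in\mathbb Z$, with $\sigma_0$ one of the positions $\mu$, and let $G_t=\sigma_{t+1}-\sigma_t$. Then: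
\begin{itemize}
\item[(S1)] the types alternate, and $\sigma_{t+6}=\sigma_t+H$;
\item[(S2)] $G_t=3$ for $t\not\equiv2\pmod3$, and $G_t\in\{\ell-1,\ell'-1\}$, so $G_t\ge19$, for $t\equiv2\pmod3$; in particular the intervals $[\sigma_t,\sigma_t+3)$ are pairwise disjoint;
\item[(S3)] $\tau[\sigma_t+1,\sigma_{t+1}+2)$ is $bacb$, $bcab$, some $Y_i$ or some $Y_i'$, hence square-free;
\item[(S4)] $P$ is square-free.
\end{itemize}
For (S3), read off $\tau[\mu+1,\mu+5)=bacb$ and $\tau[\mu+4,\mu+8)=bcab$ from \eqref{eq:P}, note that $[\mu+7,\nu+2)$ is the place of $Y$, and swap. For (S4), a square $zz$ in $P$ with $|z|=d\le6$ requires $d$ consecutive offsets $i$ with $\tau[\mu+i]=\tau[\mu+i+d]$. The offsets with this property, both positions in $P$, are: none for $d=1$; $-2,0,3,6,8$ for $d=2$; $1,4$ for $d=3$; $-2,-1,2,5,6$ for $d=4$; none for $d=5$; and $-1,0,1,2,3$ for $d=6$. The last case falls short by one letter on either side, which is why four letters are prescribed at the ends of $Y_i$ and $Y'_i$.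

The types fix the index $t$ modulo $2$ and the gaps fix it modulo $3$. A translation that respects enough signals therefore shifts the index by a multiple of $6$, that is, the position by a multiple of $H$. For long repetitions this is the whole argument.

\begin{lemma}\label{lem:sync}
If a word $y$ with $|y|\ge2H$ occurs in $f(W)$ at positions $i<j$, then $H$ divides $j-i$.
\end{lemma}

\begin{proof}
By (S1), exactly six signals $\sigma_t,\dots,\sigma_{t+5}$ lie in $[i,i+H)$, and they are contained in $[i,i+H+2)\subseteq[i,i+|y|)$. Translation by $j-i$ maps the signals contained in the first occurrence of $y$ bijectively, in order and preserving types, onto those contained in the second. So the six signals go to $\sigma_{t+q},\dots,\sigma_{t+q+5}$ with $q$ even, and $G_{t+n}=G_{t+q+n}$ for $0\le n\le4$. Choosing $n$ with $t+n\equiv2\pmod3$, we get $G_{t+q+n}\geq19$, so $t+q+n\equiv2\pmod3$ and $3\mid q$. Hence $6\mid q$ and $j-i=\sigma_{t+q}-\sigma_t=(q/6)H$.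
\end{proof}

Short squares contain few signals and have to be excluded by inspection.

\begin{lemma}\label{lem:period}
If $zz$ is a square occurring in $f(W)$, then $H$ divides $|z|$.
\end{lemma}

\begin{proof}
Let $d=|z|$ and $zz=\tau[s,s+2d)$, and put $I=[s,s+d)$, $I'=[s+d,s+2d)$. Translation by $d$ maps the signals contained in $I$ bijectively, in order and preserving types, onto those contained in $I'$. A signal contained in $I\cup I'$ but in neither half covers both $s+d-1$ and $s+d$; we say that it \emph{straddles} the midpoint $s+d$. By (S2), at most one signal does.

\emph{Case 1: $I\cup I'$ contains no signal.} Let $t$ be maximal with $\sigma_t<s$. Then $\sigma_{t+1}\ge s$ is not contained, so $s+2d\le\sigma_{t+1}+2$, and $zz$ is a factor of $\tau[\sigma_t+1,\sigma_{t+1}+2)$, contrary to (S3).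

\emph{Case 2: $I\cup I'$ contains a signal, but $I$ does not.} Then $I'$ contains none either, so exactly one signal $\sigma_t$ is contained, and the midpoint is $\sigma_t+1$ or $\sigma_t+2$. As $\sigma_{t-1}$ and $\sigma_{t+1}$ are not contained, $I\cup I'\subseteq[\sigma_{t-1}+1,\sigma_{t+1}+2)$. By the swap, let $\sigma_t\in\{\mu,\mu+3,\mu+6\}$. By (S4) it suffices to show $I\cup I'\subseteq[\mu-2,\mu+11)$ or to find two letters at distance $d$ that should agree and do not.
\begin{itemize}
\item $\sigma_t=\mu+3$. Then $I\cup I'\subseteq[\mu+1,\mu+8)$.
\item $\sigma_t=\mu$. Then $s+2d\le\mu+5$. If the midpoint is $\mu+2$, then $d\le3$ and $I\cup I'\subseteq[\mu-1,\mu+5)$. If it is $\mu+1$, then $d\le4$; for $d\le3$ we have $I\cup I'\subseteq[\mu-2,\mu+4)$, and for $d=4$ the two copies of $z$ end with $\tau[\mu]=a$ and $\tau[\mu+4]=b$.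
\item $\sigma_t=\mu+6$. Then $s\ge\mu+4$. If the midpoint is $\mu+7$, then $d\le3$ and $I\cup I'\subseteq[\mu+4,\mu+10)$. If it is $\mu+8$, then $d\le4$; for $d\le3$ we have $I\cup I'\subseteq[\mu+5,\mu+11)$, and for $d=4$ the two copies begin with $\tau[\mu+4]=b$ and $\tau[\mu+8]=a$.
\end{itemize}

\emph{Case 3: $I$ contains a signal.} Let $\sigma_t,\dots,\sigma_{t+\rho-1}$ be the signals contained in $I$. Then $\sigma_t+d=\sigma_{t+q}$ is the first signal contained in $I'$, and $q\ge2$ is even because the types agree. If $6\mid q$, then $d=(q/6)H$ and we are done. So suppose $3\nmid q$. The signals $\sigma_t,\dots,\sigma_{t+q-1}$ are contained in $I\cup I'$ and not in $I'$, and at most one of them straddles the midpoint, so $\rho\ge q-1$. Translation gives $G_{t+n}=G_{t+q+n}$ for $0\le n\le\rho-2$. Since $t+n\not\equiv t+q+n\pmod3$, by (S2) this equality requires both indices to be different from $2$ modulo $3$, which leaves a single residue for $t+n$. Hence $n$ takes at most one value, $\rho\le2$, $q\le3$, and so $q=2$ and $d=G_t+G_{t+1}$.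

Suppose $t\equiv0\pmod3$. Then $d=6$, and by the swap $\sigma_t=\mu$. As $I=[s,s+6)$ contains $[\mu,\mu+3)$, we have $\mu-3\le s\le\mu$. If $s\ge\mu-1$, then $\mu+4\in I$, but $\tau[\mu+4]=b\ne a=\tau[\mu+10]$. If $s\le\mu-2$, then $\mu-2\in I$, but $\tau[\mu-2]=a\ne b=\tau[\mu+4]$.

Suppose $t\not\equiv0\pmod3$. By the swap, $\sigma_t\in\{\mu+3,\mu+6\}$, and in both cases $d=3+(\ell-1)=\nu-\mu-3\ge22$, with $\nu=\mu+\ell+5$. The signal $\sigma_{t-1}$ is not contained in $I$ although it ends before $\sigma_t$ does, so $s>\sigma_{t-1}\ge\mu$. Therefore $s+2d>\mu+2d=\nu+d-3\ge\nu+19$, while $s+d\le\sigma_t+d\le\nu+3$. So $I'$ contains the signal $\nu+6$, and $\nu+6-d=\mu+9$ is a signal. But there is none strictly between $\mu+6$ and $\nu\ge\mu+25$.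
\end{proof}

\subsection{Lifting squares}

\begin{lemma}\label{lem:lift}
If $zz$ is a square occurring in $f(W)$, then deleting one copy of $z$ from $f(W)$ yields $f(W')$ for a word $W'$ with $W'\Rightarrow W$.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:period}, $|z|=kH$ with $k\ge1$. Let $W=w_1w_2\cdots$, and let $zz$ start at position $s$, after the first $i$ letters of the block $f(w_t)$, where $0\le i<H$. We have $\tau[n]=\tau[n+kH]$ for $s\le n<s+kH$. This says that $w_{t+j}=w_{t+k+j}$ for $1\le j\le k-1$, that $f(w_t)$ and $f(w_{t+k})$ have the same last $H-i$ letters, and, if $i>0$, that $f(w_{t+k})$ and $f(w_{t+2k})$ have the same first $i$ letters.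

If $H-i\ge\ell'$, then $f(w_t)$ and $f(w_{t+k})$ have the same part $Y'$, so $w_t=w_{t+k}$ and $w_t\cdots w_{t+2k-1}$ is a square. Let $s'=s-i$ be the start of the block $f(w_t)$; then $\tau[n]=\tau[n+kH]$ for $s'\le n<s$, since the blocks $f(w_t)$ and $f(w_{t+k})$ are equal. Otherwise $i>H-\ell'=\ell+10$, so $f(w_{t+k})$ and $f(w_{t+2k})$ have the same part $Y$, hence $w_{t+k}=w_{t+2k}$ and $w_{t+1}\cdots w_{t+2k}$ is a square. Let $s'=s+H-i$ be the start of the block $f(w_{t+1})$; then $\tau[n]=\tau[n+kH]$ for $s\le n<s'$, since these positions lie in the first copy of $z$.

Deleting $kH$ letters from position $s$ on, or from position $s'$ on, gives two words that can differ only at the positions $n$ between $s$ and $s'$, where one carries $\tau[n]$ and the other $\tau[n+kH]$. So they are equal. The second deletion removes $k$ complete blocks and gives $f(W')$, where $W'$ arises from $W$ by deleting the first half of the square found in $W$.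
\end{proof}

\begin{proposition}\label{prop:encode}
For every $w\in\Gamma^*$ we have $f^{-1}\bigl(f(w)^\heartsuit\bigr)=w^\heartsuit$.
\end{proposition}

\begin{proof}
The inclusion $\supseteq$ is (D3). Conversely, let $f(w)=y_0\Rightarrow y_1\Rightarrow\cdots\Rightarrow y_n=f(V)$. Applying Lemma~\ref{lem:lift} to $y_n,y_{n-1},\dots,y_1$ in turn gives words $V_n=V,V_{n-1},\dots,V_0$ with $y_i=f(V_i)$ and $V_{i-1}\Rightarrow V_i$. Since $f(V_0)=f(w)$ and $f$ is injective, $V_0=w$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
Take $\Gamma=\Gamma_0$, an alphabet of $96$ letters, and $w=f(x\#)\in\{a,b,c\}^*$. If $w^\heartsuit$ were context-free, so would be its preimage $f^{-1}(w^\heartsuit)$, which is $(x\#)^\heartsuit$ by Proposition~\ref{prop:encode}. This contradicts Theorem~\ref{thm:large}.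
\end{proof}

\section{Arbitrary words with three different letters}\label{sec:B}

We now prove Theorem~\ref{thm:B}. From a given word $w_0$ we can still reach an encoded starting word, but only with padding on both sides, and another derivation of the same final word need not pass through it. Read backward, such a derivation may delete halves of squares that overlap the padding, and these are not covered by Lemma~\ref{lem:lift}. The plan is to show that such deletions are bounded in number, that on the right they remove little, and that on the left they obey Lemma~\ref{lem:cost} up to a constant.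

\subsection{Reduction to an auxiliary language}

Let $\pi$ be the morphism that fixes three different letters of $w_0$, which we name $a,b,c$, and erases all others. Then $\pi(w_0^\heartsuit)=\pi(w_0)^\heartsuit$. The inclusion $\subseteq$ is (D3). For $\supseteq$, note that if $\pi(v)=g'z'h'$, then $v=gzh$ with $\pi(g)=g'$, $\pi(z)=z'$, $\pi(h)=h'$, so a duplication of $z'$ in $\pi(v)$ is the image of the duplication of $z$ in $v$; now use induction along a derivation from $\pi(w_0)$. Since morphic images of context-free languages are context-free, we may assume that $w_0\in\{a,b,c\}^*$ contains all three letters.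

Let $r=3|w_0|+3$ and $\Gamma=\Gamma_r$, and let $f$ and $H$ be as in Section~\ref{sec:encoding}. As $w_0$ contains $a$, $b$ and $c$, Lemma~\ref{lem:prepend} gives a word $p$ with $w_0\Rightarrow^*p\,f(x\#\kappa)\,w_0$; this step and the construction of $f$ are where three letters are used. Let
\[
\mathcal L=\{W\in\Gamma^*:p\,f(W)\,w_0\in w_0^\heartsuit\}.
\]
If $w_0^\heartsuit$ is context-free, then so is $\mathcal L$, by closure under quotients and inverse morphisms. It therefore suffices to verify the conditions of Proposition~\ref{prop:inter}. Condition (i) holds because $x\#\kappa\Rightarrow^*D_U$ gives $p\,f(x\#\kappa)\,w_0\Rightarrow^*p\,f(D_U)\,w_0$ by (D3). The rest of the section proves (ii). The constants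
\[
c_1=|p|+1,\qquad c_2=24|p|(c_1+2),\qquad C=r+4|w_0|+2|p|+10
\]
depend only on $w_0$ and the choices of $f$ and $p$.

\subsection{Following a derivation backward}

A square that crosses the right end of the encoded part and reaches far into it repeats a piece of $f(\kappa)$, which is impossible because each $\kappa_j$ occurs once. So such a square removes fewer than three blocks, this happens at most $|w_0|$ times, and a tail of $3|w_0|+3$ letters survives. The same device is not available on the left, since a protective prefix would need about $3|p|$ letters and $p$ is chosen after it. There a square may remove a long prefix of the encoded word, but then this prefix, apart from its first letter, is repeated at a distance close to its length. The next definition records this.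

\begin{definition}\label{def:ext}
Let $y=y_1y_2\cdots y_{|y|}$ with letters $y_i$, let $y=Ry'$ and $t=|R|$. We call $y$ an \emph{admissible extension} of $y'$ if $t\le2$, or if there is an integer $\delta$ with
\begin{equation}\label{eq:ext}
t\le\delta<t+c_1,\qquad t+\delta\le|y|,\qquad y_i=y_{i+\delta}\ \text{ for }2\le i\le t .
\end{equation}
\end{definition}

\begin{lemma}\label{lem:chain}
Let $W\in\mathcal L$ end with $\kappa$, contain each $\kappa_j$ exactly once, and satisfy $|W|>C$. Then there are words $V^{(0)}=W,V^{(1)},\dots,V^{(e)}$ over $\Gamma$ with $|V^{(i)}|>C$ for $i<e$ and $|V^{(e)}|\le C$, in which each step from $V^{(i)}$ to $V^{(i+1)}$ is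
\begin{itemize}
\item an \emph{R-step}: $V^{(i+1)}\Rightarrow V^{(i)}$, or
\item a \emph{P-step}: $V^{(i)}$ is an admissible extension of $V^{(i+1)}$,
\end{itemize}
and at most $|p|$ steps are P-steps.
\end{lemma}

\begin{proof}
Fix a derivation of $p\,f(W)\,w_0$ from $w_0$ and read it backward, as a sequence of deletions of halves of squares. A \emph{configuration} for a word $D$ of the derivation is a factorization $D=JYK$ together with a word $V\in\Gamma^*$ and integers $\alpha,\omega$ such that $Y$ is $f(V)$ without its first $\alpha$ and its last $\omega$ letters, and
\begin{itemize}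
\item[(C1)] $|J|\le|p|$, $|K|\le|w_0|$, $0\le\alpha<H$, $0\le\omega\le3H(|w_0|-|K|)$;
\item[(C2)] if $|V|>C$, then $V$ ends with $\kappa$ and contains each $\kappa_j$ exactly once.
\end{itemize}
We start with $J=p$, $V=W$, $\alpha=\omega=0$, $K=w_0$. We show that, from a configuration with $|V|>C$, one backward step leads to a configuration in which $V$ is unchanged or changed by an R-step or a P-step, that $J$ never gets longer, and that it gets shorter in a P-step.

Let $|V|>C$. Then, as $|V|>4|w_0|+2|p|+10$ and $H\geq 2$,
\begin{equation}\label{eq:Ylong}
|Y|>H|V|-H-3H|w_0|>H(|w_0|+2|p|+9)\ge2(|p|+|w_0|+3H+1).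
\end{equation}
Since $\omega+3H\le rH$, the last $3H$ letters of $Y$ belong to the suffix $f(\kappa)$ of $f(V)$, and they contain two complete consecutive blocks $f(\kappa_j\kappa_{j+1})$. We call this occurrence the \emph{marker}. The marker has no second occurrence in $f(V)$: by Lemma~\ref{lem:sync} it would start at the beginning of a block, and $\kappa_j$ would occur twice in $V$.

Let the backward step delete one copy of $z$ in a square $zz$ of $JYK$.

\emph{Case 1: $zz$ lies in $Y$.} By Lemma~\ref{lem:lift}, the deletion turns $f(V)$ into $f(V')$ with $V'\Rightarrow V$, and it leaves the first $\alpha$ and the last $\omega$ letters of $f(V)$ untouched. So $J,K,\alpha,\omega$ are kept and $V$ changes by an R-step. By (D1), the factor duplicated in $V'\Rightarrow V$ contains no $\kappa_j$; so the corresponding square of $V$ lies before the suffix $\kappa$, and (C2) holds for $V'$.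

\emph{Case 2: $zz$ meets $J$ but not $K$.} Let $j\ne\varepsilon$ be the part of $zz$ in $J$. If $|z|\le|j|$, the first copy of $z$ lies in $J$; deleting it only shortens $J$. If $|z|>|j|$, then $j$ is a suffix of $J$, $z=ju$ with $u\neq\varepsilon$, and $Y$ begins with $uju$. Delete the first copy: $J$ loses the suffix $j$ and $Y$ loses the prefix $u$. Write $\alpha+|u|=tH+\alpha'$ with $0\le\alpha'<H$, and $V=RV'$ with $|R|=t$. The new configuration has $V'$ and $\alpha'$ in place of $V$ and $\alpha$. If $|V'|>C$, then $V'$ is a suffix of $V$ of length greater than $r$, so (C2) holds. It remains to see that $V$ is an admissible extension of $V'$. Let $t\ge3$. Then $|u|\ge tH-\alpha>2H$, and $u$ occurs twice in $f(V)$ at distance $|uj|$, so $|uj|=\delta H$ for an integer $\delta$ by Lemma~\ref{lem:sync}. Counting positions in $f(V)$ from $0$, the first $u$ occupies $[\alpha,tH+\alpha')$, which contains the blocks number $2,\dots,t$. These reappear $\delta$ blocks later inside the second $u$, so $t+\delta\le|V|$ and $V_i=V_{i+\delta}$ for $2\le i\le t$. From $tH\le\alpha+|u|<H+\delta H$ we get $t\le\delta$, and from $\delta H=|u|+|j|<(t+1)H+|p|$ we get $\delta<t+c_1$.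

\emph{Case 3: $zz$ meets $K$ but not $J$.} Let $k\neq\varepsilon$ be the part of $zz$ in $K$. If $|z|\le|k|$, the second copy of $z$ lies in $K$; deleting it only shortens $K$, which preserves (C1). Otherwise $k$ is a prefix of $K$, $z=uk$, and $Y$ ends with $uku$. If $|u|\ge3H$, the last $u$ contains the marker, which then occurs again in the first $u$; so $|u|<3H$. Delete the second copy: $Y$ loses the suffix $u$ and $K$ loses the prefix $k$. Then $\omega$ grows by less than $3H$ while $|K|$ drops by at least $1$, so (C1) is preserved, and $V$ is unchanged.

\emph{Case 4: $zz$ meets both $J$ and $K$.} Then $zz=jYk$ with $|j|\le|p|$ and $|k|\le|w_0|$. By \eqref{eq:Ylong}, $|Y|>|j|+|k|$, so the midpoint lies in $Y$: we have $Y=u_1u_2$ and $z=ju_1=u_2k$. Again by \eqref{eq:Ylong}, $|u_2|=|z|-|k|=(|j|+|Y|-|k|)/2>|p|+3H$. The marker lies in the last $3H$ letters of $u_2$, so in $z=u_2k$ it is preceded by more than $|p|\ge|j|$ letters. In $z=ju_1$ it therefore lies in $u_1$, which is a second occurrence in $f(V)$. This case cannot occur.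

By \eqref{eq:Ylong}, a word with a configuration satisfying $|V|>C$ is longer than $w_0$, so a configuration with $|V|\le C$ is reached at the latest at the beginning of the derivation. We stop at the first one and list the words $V$, omitting the steps that are neither R-steps nor P-steps. Each P-step shortens $J$, so there are at most $|p|$ of them.
\end{proof}

\subsection{The cost of an admissible extension}

\begin{lemma}\label{lem:extcost}
Let $Q$ be sparse.
\begin{itemize}
\item[(a)] If $y=Ry'$ is an admissible extension of $y'$ and $t=|R|$, then $\lambda_Q(y)\le\lambda_Q(y')+t/24+c_1+2$.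
\item[(b)] If $y^1$ is obtained from $y^0$ by a sequence of duplications and at most $|p|$ admissible extensions, then $|y^1|-|y^0|\ge24\bigl(\lambda_Q(y^1)-\lambda_Q(y^0)\bigr)-c_2$.
\item[(c)] If $y=Ry'$ satisfies \eqref{eq:ext} with $t=|R|\ge3$, and $y_2\cdots y_{t+\delta}$ is sparse, then $t\le c_1+2$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Since $y'$ is a suffix of $y$, we have $\lambda_Q(y')=\min(\lambda_Q(y),|y'|)$, so we may assume $\lambda_Q(y)>|y'|$. Then the longest common suffix of $y$ and $Q$ is $y_iy_{i+1}\cdots y_{|y|}$ for some $i\le t$, and $\lambda_Q(y)-\lambda_Q(y')=t-i+1$. For $t\le2$ this is at most $2$. For $t\ge3$ let $i'=\max(i,2)$ and $\zeta=y_{i'}\cdots y_t\ne\varepsilon$, so that $t-i+1\le|\zeta|+1$. By \eqref{eq:ext}, $\zeta$ reappears at distance $\delta\ge t\ge|\zeta|$ inside the suffix $y_{i'}\cdots y_{|y|}$ of $Q$. Sparseness gives $|\zeta|\le\delta/24<(t+c_1)/24$.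

(b) By Lemma~\ref{lem:cost}, a duplication increases the length by at least $24$ times the change of $\lambda_Q$. By (a), an extension does so up to an error of $24(c_1+2)$. Sum over the steps.

(c) The word $y_2\cdots y_t$ of length $t-1$ reappears at distance $\delta\geq t$, so $24(t-1)\le\delta<t+c_1$, and $t<(c_1+24)/23\le c_1+2$.
\end{proof}

\subsection{The shape of the chain}

Let $N$ satisfy
\begin{equation}\label{eq:N}
N+95>C+|p|(c_1+2).
\end{equation}
Let $U,U'\in\mathcal U_N$ and $Z=Ux$, and let $W=X\#Z\#\kappa\in\mathcal L$ with $X$ a word over the ordinary letters. The next lemma replaces Lemma~\ref{lem:sep}.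

\begin{lemma}\label{lem:shape}
There are words $x^0,x^1$ such that $|x^0|\le C$, the word $x^1$ ends with $Z$, and each of the passages from $x^0$ to $x^1$ and from $x^1$ to $X$ is a sequence of duplications and at most $|p|$ admissible extensions.
\end{lemma}

\begin{proof}
By \eqref{eq:N}, $|W|>|Z|=N+95>C$, so Lemma~\ref{lem:chain} gives a chain $V^{(0)}=W,\dots,V^{(e)}$. Call a word $V$ of \emph{type I} if $V=X_V\#Z\#\kappa$, and of \emph{type II} if $V=x_V\#\kappa$, with $X_V$, $x_V$ consisting of ordinary letters. The word $W$ is of type I, and $V^{(e)}$ is not, as $|V^{(e)}|\le C<|Z|$. In the steps below, $V$ and $V'$ are consecutive words of the chain; in a P-step, $V=RV'$, $t=|R|$, and for $t\ge3$ the number $\delta$ is as in \eqref{eq:ext}.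

\emph{Step 1: R-steps from type I.} Let $V'=gzh\Rightarrow V=gzzh=X_V\#Z\#\kappa$. The word $z$ contains no $\kappa_j$. If it contains no $\#$, then $zz$ lies in $X_V$, because $Z$ is square-free, and $V'=X'\#Z\#\kappa$ is of type I with $X'\Rightarrow X_V$. Otherwise $z$ contains exactly one $\#$, say $z=s\#s'$. The second $\#$ of $V$ is followed by $\kappa_1$, so $s'=\varepsilon$. Hence $s=Z$, $X_V=gZ$, $h=\kappa$, and $V'=X_V\#\kappa$ is of type II. We call this step the \emph{copy step}.

\emph{Step 2: a P-step from type I has $t\le|X_V|$.} Suppose $t>|X_V|$, so the position $i_0=|X_V|+1$ of the first $\#$ satisfies $i_0\le t$. We first show that $V'=Z'\#\kappa$ with $Z'$ a suffix of $Z$ and $|Z'|\ge|Z|-c_1-2$. If $t\le2$, then $R$ contains at most one letter of $Z$. Let $t\ge3$ and $i_0\ge2$. Then $V_{i_0+\delta}=V_{i_0}$ is the second $\#$. If $t>i_0$, then $V_{i_0+1}=V_{i_0+1+\delta}=\kappa_1$, although $V_{i_0+1}$ is the first letter of $Z$; so $t=i_0$ and $V'=Z\#\kappa$. Let $t\ge3$ and $i_0=1$, so $V=\#Z\#\kappa$. If $t\ge|Z|+2$, the second $\#$ would reappear $\delta$ places later. So $V_2\cdots V_t$ is a prefix of $Z$, its copy at distance $\delta$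 consists of ordinary letters and hence lies in $Z$, and Lemma~\ref{lem:extcost}(c) gives $t\le c_1+2$.

A word $Z'\#\kappa$ with $Z'$ a suffix of $Z$ is square-free, so only P-steps can start from it. In such a step with $t\ge3$, the letters $V_i=V_{i+\delta}$ occur twice, hence are ordinary, so $V_2\cdots V_{t+\delta}$ lies in $Z'$ and $t\le c_1+2$ by Lemma~\ref{lem:extcost}(c); for $t\le2$ this bound is trivial. As there are at most $|p|$ P-steps in all, and by \eqref{eq:N}, all later words of the chain have the form $Z'\#\kappa$ with $|Z'|\ge|Z|-|p|(c_1+2)>C$. This contradicts $|V^{(e)}|\le C$.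

\emph{Step 3: from $X$ back to $x^1$.} By Steps 1 and 2, the chain stays in type I until a copy step occurs, and one does occur. Let $x^1=X_V$ at the first copy step; it ends with $Z$. No step lengthens $X_V$, so $|X_V|\ge|x^1|\ge N+95$ for all words $V$ up to this point. For an earlier R-step, $X_{V'}\Rightarrow X_V$ by Step 1. For an earlier P-step, $X_V=RX_{V'}$ by Step 2, and we claim that this is an admissible extension. Let $t\ge3$. The letters $V_2,\dots,V_t$ lie in $X_V$, so $V_{2+\delta},\dots,V_{t+\delta}$ are consecutive ordinary letters and lie all in $X_V$ or all in $Z$. If they lie in $Z$, then $2+\delta\ge|X_V|+2$, so $|X_{V'}|=|X_V|-t<|X_V|-\delta+c_1\le c_1<C<N+95$, which is excluded. So $t+\delta\le|X_V|$, and \eqref{eq:ext} holds for $X_V=RX_{V'}$.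

\emph{Step 4: from $x^1$ back to $x^0$.} After the copy step the word is $x^1\#\kappa$. Let $V=x_V\#\kappa$ be of type II with $|V|>C$, so $|x_V|>C-r-1\ge9$. Each special letter occurs once in $V$. In an R-step the duplicated factor therefore consists of ordinary letters, and $V'=x'\#\kappa$ with $x'\Rightarrow x_V$. In a P-step with $t>|x_V|$ we would have $t\ge3$ and $2\le|x_V|+1\le t$, so the letter $\#$ would reappear $\delta$ places later. Hence $t\le|x_V|$ and $V'=x'\#\kappa$ with $x_V=Rx'$. If $t\ge3$, the letters $V_{i+\delta}=V_i$, $2\le i\le t$, are ordinary, so $t+\delta\le|x_V|$ and \eqref{eq:ext} holds for $x_V=Rx'$. Thus the chain stays in type II, and $V^{(e)}=x^0\#\kappa$ with $|x^0|\le C$.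
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
It remains to verify condition (ii) of Proposition~\ref{prop:inter} for $\mathcal L$. Let $N$ satisfy \eqref{eq:N}, let $X\#Ux\#\kappa\in\mathcal L$ with $X$ as in (ii), and suppose $U\neq U'$. Take $x^0,x^1$ from Lemma~\ref{lem:shape}, and put $Q=Ux$, $Q'=U'x$. Since $\lambda_Q(x^1)=N+95$ and $\lambda_Q(x^0)\le C$, Lemma~\ref{lem:extcost}(b) gives $|x^1|\ge24(N+95-C)-c_2$. Since $\lambda_{Q'}(X)=N+95$ and $\lambda_{Q'}(x^1)=95+\operatorname{lcs}(U,U')<95+N/4$, it also gives
\[
|X|\ge|x^1|+18N-c_2\ge42N-24C-2c_2 .
\]
With $|X|\le\beta_N=36N+3515$ this yields $6N\le24C+2c_2+3515$. So (ii) holds for every $N_0$ that satisfies \eqref{eq:N} and $6N_0>24C+2c_2+3515$. By Proposition~\ref{prop:inter}, $\mathcal L$ is not context-free, and hence neither is $w_0^\heartsuit$.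
\end{proof}

\begin{thebibliography}{9}

\bibitem{BV}
Bovet and Varricchio, Inform. Process. Lett. 44 (1992).

\bibitem{source}
\emph{Closure of Language Classes under Bounded Duplication},
\texttt{http://wortspieler.org/Dateien/Work/Pubs/LangDupl.pdf}.

\end{thebibliography}
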